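# Symmetric migrating elastic flows with length penalization

## 1. Segments and small graphs: why a symmetric arc seems bound to stay on its side

Pin an elastic wire at the two points $(0,0)$ and $(\ell,0)$, free to rotate there. Charge it for bending and for length, and let it flow downhill in energy. Suppose it starts strictly above the axis and is mirror-symmetric about the line $x=\ell/2$. Can it end up strictly below the axis for all late times?

The answer one would first guess is **no**. The wire should straighten to the segment or settle in some shape above the axis, and symmetry removes the obvious way of crossing, which is to tip over to one side. Let us fix the terms and test this guess.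

For a planar curve, $s$ is arclength, $T=(\cos\theta,\sin\theta)$ the unit tangent, $R$ the rotation by $+\pi/2$, $N=RT$, and $k=\theta_s$ the signed curvature, so that $T_s=kN$ and $N_s=-kT$. Fix constants $\lambda>0$, $\ell>0$ and put
$$E=E_\lambda=\int (k^2+\lambda)\,ds=B+\lambda L,\qquad B=\int k^2\,ds .$$

**Definition (the flow).** A length-penalized elastic flow is the $L^2(ds)$-gradient flow of $E$, that is, a family of curves with normal velocity $V=\langle\gamma_t,N\rangle$ equal to
$$V=-2k_{ss}-k^3+\lambda k .$$
We consider open curves $\gamma:[0,1]\times[0,\infty)\to\mathbf R^2$ under the *natural boundary condition* (NBC)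
$$\gamma(0,t)=(0,0),\quad \gamma(1,t)=(\ell,0),\quad k(0,t)=k(1,t)=0 .$$

**Definition (migrating).** Such a flow is migrating if there are times $0<t_0<t_1$ with
$$\gamma((0,1)\times[0,t_0])\subset\{y>0\}\quad\text{and}\quad\gamma((0,1)\times[t_1,\infty))\subset\{y<0\}.$$

**Definition (symmetric).** Let $S(x,y)=(\ell-x,y)$. A curve is symmetric if $\gamma(1-\cdot)=S\gamma(\cdot)$ up to orientation-preserving reparametrization. In arclength this says $\gamma(L-s)=S\gamma(s)$. For example, the graph over $[0,\ell]$ of a function $w$ with $w(\ell-x)=w(x)$ is symmetric.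

*First test: the segment.* It has $k=0$, so $V=0$ and it never moves. It is also the unique minimizer of $E$ among all curves with these endpoints, since $E\ge\lambda L\ge\lambda\ell$, with equality only for the segment.

*Second test: small graphs.* For a graph $y=w(x,t)$ with $w$ small, $V\approx w_t$ and $k\approx w_{xx}$, so the linear model is
$$w_t=-2w_{xxxx}+\lambda w_{xx},\qquad w=w_{xx}=0\ \text{ at }x=0,\ell .$$
Multiply by $\sin(\pi x/\ell)$ and integrate by parts. All boundary terms vanish, because $w$, $w_{xx}$, the sine and its second derivative vanish at the ends. We get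
$$\frac{d}{dt}\int_0^\ell w\sin\frac{\pi x}{\ell}\,dx=-\Big(2\frac{\pi^4}{\ell^4}+\lambda\frac{\pi^2}{\ell^2}\Big)\int_0^\ell w\sin\frac{\pi x}{\ell}\,dx .$$
If $w(\cdot,0)>0$ inside, the integral is positive at time $0$, hence at all times, and $w(\cdot,t)$ can never be negative on all of $(0,\ell)$. In the linear model nothing migrates.

So the tests support the guess. For a related flow, migration does occur: it is known (Kemmochi–M.) that there is $c\in(0,1]$ such that for any $L>0$ and $\ell\in(0,cL)$ there is a migrating *length-preserving* elastic flow of length $L$ subject to the NBC (the same equation, with $\lambda$ replaced by the nonlocal time-dependent multiplier that keeps the length fixed). In "Migrating elastic flows", https://ec-convention.com/maifb2024/contents/PDF/program2024/Tatsuya_Miura.pdf, one finds the conjecture that migration occurs both with length penalization and symmetry: for *some* $\lambda,\ell$ there is a migrating flow that is symmetric at every time. The conjecture is true, and the first guess is wrong, for *every* pair.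

**Theorem 1.** For all $\lambda>0$, $\ell>0$ there is a smooth length-penalized elastic flow subject to the NBC which is symmetric for all $t\ge0$ and migrating.

A sharper form, with an explicit basin of attraction and the limit, is Theorem 11 below, stated once its constants have been defined.

One fact is taken from the literature.

**Published input (global existence).** Let $\lambda>0$, and let $\gamma_0$ be a smooth regular curve from $(0,0)$ to $(\ell,0)$, parametrized with constant speed and straight near both endpoints. Then there is a global solution $\gamma\in C^\infty([0,1]\times[0,\infty);\mathbf R^2)$ of the flow with NBC and initial curve $\gamma_0$, regular for each $t$.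

(Straightness makes $V$ and all derivatives of $\gamma_0$ of order $\ge2$ vanish near the ends, so compatibility conditions of all orders hold.) The source is A. Dall'Acqua, P. Pozzi, *A Willmore–Helfrich $L^2$-flow of curves with natural boundary conditions*, Comm. Anal. Geom. 22 (2014), case $\zeta=0$, functional $\int(\frac12k^2+\frac\lambda2)\,ds$, time rescaled by a factor $2$; see also M. Novaga, S. Okabe, J. Reine Angew. Math. 733 (2017), and C. Mantegazza, A. Pluda, M. Pozzetta, Milan J. Math. 89 (2021). Nothing else about the flow is cited.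

## 2. Energy decay, geometric uniqueness, preservation of symmetry

**Energy decay.** Write $\gamma_t=VN+\tau T$ and $g=|\gamma_u|$. Then
$$(\gamma_t)_s=(\tau_s-kV)T+(V_s+k\tau)N .$$
The tangential part gives $g_t=g(\tau_s-kV)$, that is, $(ds)_t=(\tau_s-kV)\,ds$; the normal part gives $\theta_t=V_s+k\tau$. Since $k=g^{-1}\theta_u$,
$$k_t=-(\tau_s-kV)k+(V_s+k\tau)_s=V_{ss}+k^2V+\tau k_s .$$
The endpoints are fixed, so $V=\tau=0$ there; and $k=0$ there. Hence
$$\frac{dE}{dt}=\int\big(2kk_t+(k^2+\lambda)(\tau_s-kV)\big)ds=\int(2kV_{ss}+k^3V-\lambda kV)\,ds+\big[(k^2+\lambda)\tau\big],$$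
and the bracket vanishes. Two integrations by parts, with boundary terms $[2kV_s-2k_sV]=0$, give
$$\frac{dE}{dt}=\int(2k_{ss}+k^3-\lambda k)V\,ds=-\int V^2\,ds. \tag{1}$$

We need uniqueness only in order to know that symmetric initial curves stay symmetric. The equation is geometric, so uniqueness holds up to reparametrization.

**Lemma 2 (geometric uniqueness).** Two smooth solutions (flow and NBC) with the same initial curve up to reparametrization coincide up to reparametrization for all times.

*Proof.* Call the solutions $\gamma^1,\gamma^2$; superscripts $1,2$ are indices throughout.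

**Step 1: localizing in time.** The set of $t$ at which the constant-speed parametrizations agree is closed and contains $0$. If the lemma fails, there is a maximal $T^*<\infty$ such that the solutions coincide on $[0,T^*]$. We show that they coincide a little longer.

**Step 2: writing both solutions as normal graphs over the common curve.** This turns the geometric equation into a scalar one. Let $\Gamma:[0,L]\to\mathbf R^2$ be the arclength parametrization of the common curve at $T^*$, with frame $T,N$ and curvature $k_0$; so $k_0(0)=k_0(L)=0$. Extend $\Gamma$ smoothly, by arclength, past its ends, and put $\Phi(\sigma,w)=\Gamma(\sigma)+wN(\sigma)$. Its differential at $(\sigma,0)$ sends the basis to $T,N$, so it is invertible. By the inverse function theorem and compactness there are $\rho,\rho'>0$ such that for each $\sigma_0\in[0,L]$ the map $\Phi$ is a diffeomorphism from the ball $B_\rho(\sigma_0,0)$ onto its image, and $B_{\rho'}(\Gamma(\sigma_0))\subset\Phi(B_{\rho/2}(\sigma_0,0))$. (The curve may cross itself, so $\Phi$ need not be globally injective; that is why we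 work locally.)

Let $\gamma^i(u,T^*)=\Gamma(\chi_i(u))$ with $\chi_i'>0$. For small $\tau>0$ and $t\in[T^*,T^*+\tau]$ we have $|\gamma^i(u,t)-\Gamma(\chi_i(u))|<\rho'$, and we define $(\sigma^i,w^i)(u,t)\in B_{\rho/2}(\chi_i(u),0)$ by $\Phi(\sigma^i,w^i)=\gamma^i(u,t)$. For $u$ near $u_0$ we have $|\chi_i(u)-\chi_i(u_0)|<\rho/2$, so this point lies in $B_\rho(\chi_i(u_0),0)$ and is given by the single local inverse there. Hence $\sigma^i,w^i$ are smooth. At $t=T^*$ we have $\sigma^i=\chi_i$ and $w^i=0$. Since the ends are fixed, $(\sigma^i,w^i)=(0,0)$ at $u=0$ and $(L,0)$ at $u=1$. After shrinking $\tau$ we have $\sigma^i_u>0$, so $\sigma^i(\cdot,t):[0,1]\to[0,L]$ is a diffeomorphism. We may thus regard $w^i$ as a smooth function of $(\sigma,t)\in[0,L]\times[T^*,T^*+\tau]$, with $w^i(\cdot,T^*)=0$ and $w^i=0$ at $\sigma=0,L$, and $\gamma^i(\cdot,t)$ is a reparametrization of $\sigma\mapsto\Phi(\sigma,w^i(\sigma,t))$. Shrink $\tau$ once more so that $|k_0w^i|\le\frac12$.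

**Step 3: deriving the scalar equation.** Let $X=\Phi(\sigma,w)$ and $A=|X_\sigma|$. Then
$$X_\sigma=(1-k_0w)T+w_\sigma N,\qquad X_{\sigma\sigma}=-(2k_0w_\sigma+k_0'w)T+\big(k_0(1-k_0w)+w_{\sigma\sigma}\big)N,$$
so $A^2=(1-k_0w)^2+w_\sigma^2>0$ and
$$A^3k=X_\sigma\times X_{\sigma\sigma}=(1-k_0w)\big(k_0(1-k_0w)+w_{\sigma\sigma}\big)+w_\sigma(2k_0w_\sigma+k_0'w).$$
At the ends $k_0=w=0$, so $k=0$ there means $w_{\sigma\sigma}=0$. Normal velocity does not depend on the parametrization. With $X_t=w_tN$, unit normal $RX_\sigma/A$, and $\langle N,RX_\sigma\rangle=\langle RT,RX_\sigma\rangle=\langle T,X_\sigma\rangle=1-k_0w$, we get $V=w_t(1-k_0w)/A$. Moreover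
$$k_{ss}=A^{-1}\partial_\sigma(A^{-1}\partial_\sigma k)=(1-k_0w)A^{-5}w_{\sigma\sigma\sigma\sigma}+(\text{terms of order}\le3),$$
since $A$ involves only $w,w_\sigma$, so that two derivatives of $A$ reach order $3$ at most. Dividing by $(1-k_0w)/A$, the flow becomes
$$w_t=-2A^{-4}w_{\sigma\sigma\sigma\sigma}+F(\sigma,w,w_\sigma,w_{\sigma\sigma},w_{\sigma\sigma\sigma}),\qquad w=w_{\sigma\sigma}=0\ \text{ at }\sigma=0,L,$$
with $F$ smooth on $\{|k_0w|<1\}$.

**Step 4: an $L^2$ estimate for the difference.** Put $z=w^1-w^2$, and let $A_i$ belong to $w^i$. Then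
$$z_t=-2A_1^{-4}z_{\sigma\sigma\sigma\sigma}-2(A_1^{-4}-A_2^{-4})w^2_{\sigma\sigma\sigma\sigma}+F[w^1]-F[w^2].$$
The condition $|k_0w|\le\frac12$ is convex in $w$, so the last two differences can be written as integrals of derivatives along the segment between the arguments. This yields
$$z_t=-a\,z_{\sigma\sigma\sigma\sigma}+\sum_{i\le3}b_i\,\partial_\sigma^iz,\qquad a=2A_1^{-4}\ge a_0>0,$$
with $a,b_i$ smooth on $[0,L]\times[T^*,T^*+\tau]$. As $z=z_{\sigma\sigma}=0$ at the ends, no boundary terms appear in
$$\int az\,z_{\sigma\sigma\sigma\sigma}=\int(az)_{\sigma\sigma}z_{\sigma\sigma},\qquad\int b_3z\,z_{\sigma\sigma\sigma}=-\int(b_3z)_\sigma z_{\sigma\sigma},\qquad\int z_\sigma^2=-\int zz_{\sigma\sigma}.$$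
Hence, with $L^2$ norms,
$$\tfrac12\tfrac{d}{dt}\|z\|^2\le-a_0\|z_{\sigma\sigma}\|^2+C\big(\|z\|+\|z_\sigma\|\big)\big(\|z_{\sigma\sigma}\|+\|z\|\big),\qquad \|z_\sigma\|^2\le\|z\|\,\|z_{\sigma\sigma}\| .$$
By Young's inequality each product on the right (for example $\|z_\sigma\|\|z_{\sigma\sigma}\|\le\|z\|^{1/2}\|z_{\sigma\sigma}\|^{3/2}$) is at most a small multiple of $\|z_{\sigma\sigma}\|^2$ plus a multiple of $\|z\|^2$. So $\frac{d}{dt}\|z\|^2\le C\|z\|^2$, and $z(\cdot,T^*)=0$ forces $z\equiv0$ on $[T^*,T^*+\tau]$. This contradicts the maximality of $T^*$. $\square$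

**Symmetry is preserved.** If $\gamma$ solves the flow with NBC, so does $\hat\gamma(u,t)=S\gamma(1-u,t)$. Indeed, reflection and reversal each change the sign of $k$, so together they preserve $k$ and $k_{ss}$. If $S'$ is the linear part of $S$, then $\hat T=-S'T$, and since $RS'=-S'R$ we get $\hat N=-RS'T=S'N$; so $\hat V=\langle S'\gamma_t,S'N\rangle=V$. The endpoints go to the right places, because $S(\ell,0)=(0,0)$. If the initial curve is symmetric, $\gamma$ and $\hat\gamma$ have the same initial curve up to reparametrization, and Lemma 2 says that $\gamma(\cdot,t)$ is symmetric for all $t$.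

## 3. The midpoint tangent and the lifted angle at the start

The natural first attempt is to start from a symmetric arch over the axis, whose tangent at the midpoint is $+e_1$, and to hope that it overshoots on the way to the segment. Here energy arguments have nothing to say. If the flow converges to the segment, the limit lies *on* the axis, and convergence does not decide from which side it is approached; the second test of Section 1 even shows that, in the linear model, the sign of the leading mode never changes. To conclude with $\{y<0\}$ at late times from convergence alone, we need a limit that is itself strictly below the axis, and we must keep the flow away from the segment. Symmetry does this.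

**Angles of a symmetric flow.** Let $\theta(s,t)$, $s\in[0,L(t)]$, be a lift of the tangent angle, continuous in $(s,t)$. Differentiating $\gamma(L-s)=S\gamma(s)$ gives $-T(L-s)=S'T(s)$, that is, $T(L-s)=(\cos\theta(s),-\sin\theta(s))$. So $\theta(L-s,t)+\theta(s,t)\in2\pi\mathbf Z$, and this integer multiple of $2\pi$ is constant by continuity. At $s=L/2$ it says that $2\theta(L/2,t)$ is a constant multiple of $2\pi$: the midpoint tangent is $+e_1$ or $-e_1$, *and it is the same for all time*. If $\theta(L/2,0)=-\pi$, then for all $t$
$$\theta(L-s,t)=-2\pi-\theta(s,t),\qquad\theta(L/2,t)=-\pi,\qquad\int_0^{L/2}\cos\theta\,ds=\frac\ell2. \tag{2}$$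
The last identity holds because $\cos\theta$ is even about $L/2$ and its full integral is $\ell$.

A flow with midpoint tangent $-e_1$ cannot converge in $C^1$ to the segment. In Sections 4 and 6 we meet two stationary curves of this kind, mirror images of each other in the axis: a lower loop $\gamma^-$ in $\{y<0\}$ and an upper loop $\gamma^+$ in $\{y>0\}$. They have the same energy, so energy cannot tell them apart. What does tell them apart is the *lifted* angle at the start, normalized by $\theta(L/2)=-\pi$.

*Example.* For some $\varepsilon\in(0,\pi/2)$ the lower loop has angles decreasing from $-\varepsilon$ to $-2\pi+\varepsilon$, with midpoint $-\pi$. The upper loop has angles increasing from $-2\pi+\varepsilon$ to $-\varepsilon$, again with midpoint $-\pi$. The start angles $-\varepsilon$ and $-2\pi+\varepsilon$ lie on opposite sides of $-\pi$. Now take a third curve, whose angle decreases from some $\beta\in(0,\pi)$ to $-2\pi-\beta$ with midpoint $-\pi$. Like the upper loop it starts *upward*; but its start angle $\beta$ exceeds $-\pi$, so it is on the *lower* loop's side.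

So a curve may lie in $\{y>0\}$ and still be on the lower loop's side. The plan is this. To pass between the sides, the start angle must take the value $-\pi$, and we show that this costs energy more than $\lambda\ell+2e_0$ for an explicit $e_0$. Then we build a symmetric curve in $\{y>0\}$, on the lower loop's side, with energy as close to $\lambda\ell+2e_0$ as we like. It must flow to the lower loop.

## 4. Pendulum swings and elliptic integrals

Let $\mu\in\mathbf R$ and consider the pair of equations
$$\theta_s^2=\lambda-\mu\cos\theta,\qquad2\theta_{ss}=\mu\sin\theta. \tag{3}$$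
Any solution is a stationary curve: with $k=\theta_s$, differentiating the second equation gives $2k_{ss}=\mu\cos\theta\,k=(\lambda-k^2)k$, that is, $V=0$. By uniqueness for the second-order equation, a solution with $\theta_s=0=\sin\theta$ at one point is constant.

Let $\mu>\lambda$. Put $\cos\varepsilon=\lambda/\mu$ with $\varepsilon\in(0,\pi/2)$, and $p=\cos(\varepsilon/2)\in(1/\sqrt2,1)$. The first equation forces $\cos\theta\le\cos\varepsilon$, so a solution which takes the value $-\pi$ stays in $[-2\pi+\varepsilon,-\varepsilon]$.

**Explicit solution.** Write $\mu=2\alpha^2$ with $\alpha>0$. Since $p^2=\frac{1+\cos\varepsilon}2=\frac{\lambda+\mu}{2\mu}$, we have $\lambda=2\alpha^2(2p^2-1)$ and $\lambda+\mu=4\alpha^2p^2$. Let $\psi$ solve $\psi_s=\alpha\sqrt{1-p^2\sin^2\psi}$, and set $\varphi=\theta+\pi$ with $\sin(\varphi/2)=p\sin\psi$, $\varphi\in(-\pi,\pi)$. Then $\cos(\varphi/2)=\sqrt{1-p^2\sin^2\psi}$ and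
$$\varphi_s=\frac{2p\cos\psi\,\psi_s}{\cos(\varphi/2)}=2\alpha p\cos\psi,\qquad\varphi_{ss}=-2\alpha p\sin\psi\,\psi_s=-2\alpha^2\sin\tfrac\varphi2\cos\tfrac\varphi2=-\alpha^2\sin\varphi .$$
So $\varphi_s^2=4\alpha^2(p^2-\sin^2\frac\varphi2)=\lambda+\mu\cos\varphi$ and $2\varphi_{ss}=-\mu\sin\varphi$, which is (3). The phase $\psi$ increases forever. The solution is at the *centre* $\theta=-\pi$ when $\psi\in\pi\mathbf Z$, and at a *turning point* $\theta\in\{-\varepsilon,-2\pi+\varepsilon\}$ (where $\sin(\varphi/2)=\pm p$) when $\psi\in\frac\pi2+\pi\mathbf Z$.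

**Definition (swings).** A *quarter swing* is the part where $\psi$ runs over $[j\frac\pi2,(j+1)\frac\pi2]$, with $j\in\mathbf Z$; it joins a turning point to the centre or conversely. A *half swing* joins a turning point to the next one. Let $L_1$, $D_p$, $e_p$ be the values of $\int ds$, $\int\cos\theta\,ds$, $\int(\theta_s^2+\lambda)\,ds$ over a half swing.

All three integrands, written in $\psi$, depend on $\sin^2\psi$ only (we have $\cos\theta=-\cos\varphi=1-2(1-p^2\sin^2\psi)$ and $\theta_s^2=\lambda-\mu\cos\theta$). So every quarter swing contributes exactly $L_1/2$, $D_p/2$, $e_p/2$.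

Recall the complete elliptic integrals of modulus $p$,
$$K=\int_0^{\pi/2}\frac{d\psi}{\sqrt{1-p^2\sin^2\psi}},\qquad\mathsf E=\int_0^{\pi/2}\sqrt{1-p^2\sin^2\psi}\,d\psi,$$
and the textbook formulas, with $q^2=1-p^2$: $\mathsf E'=(\mathsf E-K)/p$, $K'=(\mathsf E-q^2K)/(pq^2)$, and Legendre's relation, which at $p=1/\sqrt2$ reads $2\mathsf EK-K^2=\pi/2$. From $ds=d\psi/(\alpha\sqrt{1-p^2\sin^2\psi})$,
$$L_1=\tfrac2\alpha K,\qquad D_p=\tfrac2\alpha(K-2\mathsf E)=2\sqrt{2/\lambda}\,\sqrt{2p^2-1}\,(K-2\mathsf E),$$
and $\theta_s^2+\lambda=2\lambda-\mu\cos\theta$ gives $e_p=2\lambda L_1-\mu D_p$. The quantity that will govern everything is the energy left after paying $\lambda$ per unit of horizontal displacement: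
$$x(p):=e_p-\lambda D_p=2\lambda L_1-(\lambda+\mu)D_p=8\alpha\big[(2p^2-1)K-p^2(K-2\mathsf E)\big]=8\alpha\big[2p^2\mathsf E-(1-p^2)K\big].$$
Since $\alpha=\sqrt{\lambda/(2(2p^2-1))}$,
$$x(p)=4\sqrt{2\lambda}\,g(p),\qquad g=\frac{2p^2\mathsf E-(1-p^2)K}{\sqrt{2p^2-1}} .$$

**Lemma 3.** The function $K-2\mathsf E$ has a unique zero $p_*\in(0,1)$, and $p_*>1/\sqrt2$. For $p\in(1/\sqrt2,1)$, $D_p>0$ if and only if $p>p_*$, and $p\mapsto D_p$ is an increasing bijection $(p_*,1)\to(0,\infty)$. The function $x$ is strictly increasing on $[p_*,1)$, and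
$$e_0:=x(p_*)=e_{p_*}=8\sqrt{2\lambda}\,\mathsf E(p_*)\sqrt{2p_*^2-1}>0 .$$

*Proof.* As $p$ increases from $0$ to $1$, $K$ increases strictly from $\pi/2$ to $\infty$ and $\mathsf E$ decreases strictly from $\pi/2$ to $1$. So $K-2\mathsf E$ increases strictly from $-\pi/2$ to $+\infty$ and has a unique zero. Legendre's relation gives $2\mathsf E-K=\pi/(2K)>0$ at $p=1/\sqrt2$, so $p_*>1/\sqrt2$. The claims on $D_p$ follow, since on $(p_*,1)$ it is a constant times a product of two positive increasing functions, tending to $0$ at $p_*$ and to $\infty$ at $1$. At $p_*$ we have $D_{p_*}=0$ and $K=2\mathsf E$, so the numerator of $g$ is $2\mathsf E(2p_*^2-1)$; this gives $e_0$.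

For the monotonicity let $n=2p^2\mathsf E-q^2K$. Then
$$n'=4p\mathsf E+2p(\mathsf E-K)+2pK-\frac{\mathsf E-q^2K}{p}=6p\mathsf E-\frac{\mathsf E}{p}+\frac{q^2K}{p},$$
and $g=n(2p^2-1)^{-1/2}$ gives
$$p(2p^2-1)^{3/2}g'=p\big[(2p^2-1)n'-2pn\big]=(8p^4-8p^2+1)\mathsf E+q^2(4p^2-1)K .$$
Since $2p^2-1-2(1-p^2)(4p^2-1)=8p^4-8p^2+1$, the right-hand side equals
$$(2p^2-1)\mathsf E+q^2(4p^2-1)(K-2\mathsf E),$$
which is positive for $p\ge p_*>1/\sqrt2$. $\square$

The next lemma lists the stationary half-curves from the start to the midpoint.

**Lemma 4.** Let $h>0$ and let $\theta\in C^2[0,h]$ satisfy (3) for some $\mu\in\mathbf R$, with $\theta_s(0)=0$, $\theta(h)=-\pi$, $\int_0^h\cos\theta>0$. Then $\mu>\lambda$, $\theta(0)\in\{-\varepsilon,-2\pi+\varepsilon\}$, and for some odd $n\ge1$: $h=nL_1/2$, $\int_0^h\cos\theta=nD_p/2$, $\int_0^h(\theta_s^2+\lambda)=ne_p/2$.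

*Proof.* At $s=0$, $\lambda=\mu\cos\theta(0)$, so $|\mu|\ge\lambda$. At $s=h$, $\lambda+\mu=\theta_s(h)^2\ge0$. So $\mu=-\lambda$ or $\mu\ge\lambda$. If $\mu=-\lambda$, then $\theta_s(h)=0=\sin\theta(h)$, so $\theta\equiv-\pi$ and $\int\cos\theta=-h<0$, a contradiction. If $\mu=\lambda$, then $\cos\theta(0)=1$ and $\theta_s(0)=0$, so $\theta$ is a constant in $2\pi\mathbf Z$, contradicting $\theta(h)=-\pi$. So $\mu>\lambda$. By continuity and $\theta(h)=-\pi$, $\theta$ stays in $[-2\pi+\varepsilon,-\varepsilon]$; since $\theta_s(0)=0$ means $\cos\theta(0)=\cos\varepsilon$, it starts at a turning point. By ODE uniqueness it is the explicit solution with $\psi(0)=\pm\frac\pi2$. It is at the centre exactly when $\psi\in\pi\mathbf Z$, that is, after an odd number $n$ of quarter swings. $\square$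

## 5. The energy cost of a start angle equal to $-\pi$

If the start angle of a symmetric curve equals $-\pi$, its first half has angle $-\pi$ at both ends and horizontal displacement $\ell/2$. We now bound the energy of such half-curves from below.

Recall two standard tools. Bounded sequences in $H^1(0,1)$ have subsequences converging weakly in $H^1$ and uniformly, and $\int\vartheta'^2$ is weakly lower semicontinuous. And if a $C^1$ function $\mathcal J$ on an open subset of an affine Banach space has a local minimum on $\{G=a\}$, with $G$ of class $C^1$ and $dG\ne0$ there, then $d\mathcal J=\mu\,dG$ for some $\mu\in\mathbf R$.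

**Lemma 5 (barrier).** For $a>0$ let
$$M(a)=\inf\Big\{\int_0^h(\theta_s^2+\lambda)\,ds:\ h>0,\ \theta\in H^1(0,h),\ \theta(0)=\theta(h)=-\pi,\ \int_0^h\cos\theta\,ds=a\Big\}.$$
Then $M(a)$ is attained and $M(a)>\lambda a+e_0$.

*Proof.* **Step 1: existence of a minimizer.** Rescale to $[0,1]$: with $\vartheta(\sigma)=\theta(h\sigma)$, minimize
$$\mathcal J(h,\vartheta)=\frac1h\int_0^1\vartheta'^2+\lambda h\quad\text{subject to}\quad G(h,\vartheta)=h\int_0^1\cos\vartheta=a,\qquad\vartheta(0)=\vartheta(1)=-\pi .$$
The class is not empty: two consecutive quarter swings from the centre back to the centre, with $D_p=a$, belong to it. Along a minimizing sequence $a\le h\le C$, because $a\le\int\cos\theta\le h$ and $\lambda h\le\mathcal J$; so $\int\vartheta'^2\le h\mathcal J$ is bounded, and $\vartheta$ is bounded in $H^1$. Subsequential limits (weak in $H^1$, uniform) are admissible, and $\mathcal J$ is lower semicontinuous. So a minimizer exists.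

**Step 2: it satisfies (3).** Here $\partial_hG=\int_0^1\cos\vartheta=a/h\ne0$, so there is a multiplier $\mu$. Varying $\vartheta$ by $\eta\in H_0^1(0,1)$,
$$\frac2h\int_0^1\vartheta'\eta'=-\mu h\int_0^1\sin\vartheta\,\eta. \tag{4}$$
Hence $\vartheta\in H^2$, then $\vartheta$ is smooth, and $2\theta_{ss}=\mu\sin\theta$. Varying $h$ and multiplying by $h$,
$$-\int_0^h\theta_s^2\,ds+\lambda h=\mu\int_0^h\cos\theta\,ds. \tag{5}$$
From $2\theta_{ss}=\mu\sin\theta$, the quantity $\theta_s^2+\mu\cos\theta$ is a constant $c$. Integrating it over $[0,h]$ and comparing with (5), $ch=\lambda h$. So $c=\lambda$, and (3) holds.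

**Step 3: identifying the solution.** If $\theta_s(0)=0$, then $\theta\equiv-\pi$, impossible since $a>0$. So $\lambda+\mu=\theta_s(0)^2>0$. By Rolle, $\theta_s=0$ at some point, where $\lambda=\mu\cos\theta$; so $|\mu|\ge\lambda$, and with $\mu>-\lambda$ we get $\mu\ge\lambda$. If $\mu=\lambda$, then $\cos\theta=1$ at that point, so $\theta$ is a constant in $2\pi\mathbf Z$, a contradiction. So $\mu>\lambda$, and $\theta$ is the explicit solution starting at the centre ($\psi(0)=0$ or $\pi$, according to the sign of $\theta_s(0)=\pm2\alpha p$) and ending at the centre. The phase $\psi$ thus advances by $m\pi$ with $m\ge1$: the curve consists of $2m$ quarter swings. Hence $a=mD_p$ and $M(a)=me_p$.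

**Step 4: the bound.** Since $D_p=a/m>0$, $p>p_*$, and by Lemma 3
$$M(a)-\lambda a=m(e_p-\lambda D_p)=m\,x(p)>m\,x(p_*)\ge e_0.\qquad\square$$

Set
$$E_*:=\min\{\,2M(\ell/2),\ \lambda\ell+3e_0\,\}>\lambda\ell+2e_0 . \tag{6}$$
The inequality is Lemma 5 together with $e_0>0$. The first entry blocks the crossing between the two sides; the second will exclude stationary limits with several loops.

## 6. The lower loop and its basin

**The lower loop.** Let $p_\ell\in(p_*,1)$ be the unique solution of $D_p=\ell$. Let $\theta^-$ on $[0,L^-]$ be the half swing with $p=p_\ell$ *decreasing* from $-\varepsilon$ to $-2\pi+\varepsilon$, and let $\gamma^-$ be the corresponding curve from $(0,0)$. By (3), $y_s=\sin\theta^-=\frac2\mu\theta^-_{ss}$, and $\theta^-_s=0$ at both ends, so $y=\frac2\mu\theta^-_s$. Since $\theta^-_s<0$ inside, $\gamma^-$ lies in $\{y<0\}$ except for its endpoints; it ends at $(D_{p_\ell},0)=(\ell,0)$. Its curvature vanishes at the ends, so it is stationary and satisfies the NBC. Put $E^-=E(\gamma^-)=e_{p_\ell}$. Its mirror image in the axis is the upper loop $\gamma^+$.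

Let $\mathcal A$ be the set of pairs $(L,\theta)$ with $\theta\in H^1(0,L)$,
$$\theta(L-s)=-2\pi-\theta(s),\qquad\theta(0)\ge-\pi,\qquad\int_0^L\cos\theta=\ell$$
(then $\int_0^L\sin\theta=0$ and $\theta(L/2)=-\pi$ automatically). Write $E(\theta)=\int_0^L(\theta_s^2+\lambda)$. We have $\theta^-\in\mathcal A$.

**Lemma 6.** If $\inf_{\mathcal A}E<E_*$, then $\theta^-$ is the unique minimizer of $E$ in $\mathcal A$. Any sequence in $\mathcal A$ with $E\to\inf_{\mathcal A}E$ converges to $\theta^-$, i.e. $L_i\to L^-$ and $\theta_i(L_i\cdot)\to\theta^-(L^-\cdot)$ in $H^1(0,1)$, in particular uniformly.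

*Proof.* **Step 1: existence.** Along a minimizing sequence $\ell\le L\le C$, $\theta(L/2)=-\pi$ and $\int\theta_s^2\le C$. Subsequences, rescaled to $[0,1]$, converge weakly in $H^1$ and uniformly to an element of $\mathcal A$ (all conditions are closed), and $E$ is lower semicontinuous. So minimizers exist, and every subsequential limit is a minimizer.

**Step 2: the constraint $\theta(0)\ge-\pi$ is inactive.** Let $\theta$ be a minimizer and $h=L/2$. If $\theta(0)=-\pi$, its half on $[0,h]$ is admissible in Lemma 5 with $a=\ell/2$, so $E(\theta)\ge2M(\ell/2)\ge E_*$, contradicting $\inf_{\mathcal A}E<E_*$. So $\theta(0)>-\pi$.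

**Step 3: Euler–Lagrange equations.** Let $(\tilde h,\tilde\theta)$ satisfy $\tilde\theta(\tilde h)=-\pi$ and $\int_0^{\tilde h}\cos\tilde\theta=\ell/2$, and be close to the half $(h,\theta)$, after rescaling, in $\mathbf R\times H^1$. Then $\tilde\theta(0)>-\pi$, and $\tilde\theta(2\tilde h-s)=-2\pi-\tilde\theta(s)$ extends it to an element of $\mathcal A$ with twice the energy. So the half is a local minimizer of $\mathcal J$ under $G=\ell/2$, $\vartheta(1)=-\pi$, with $h$ and $\vartheta(0)$ free. Again $\partial_hG=(\ell/2)/h\ne0$, and (4) holds for all $\eta\in H^1(0,1)$ with $\eta(1)=0$. Using $\eta\in H^1_0$ we get $2\theta_{ss}=\mu\sin\theta$; inserting this, (4) reduces to $-\frac2h\vartheta'(0)\eta(0)=0$, so $\theta_s(0)=0$. The $h$-variation is (5), and as in Lemma 5 we get $\theta_s^2+\mu\cos\theta=\lambda$. So (3) holds.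

**Step 4: identification.** Lemma 4 applies on $[0,h]$. As $\theta(0)>-\pi$, $\theta(0)=-\varepsilon$. Moreover $nD_p=\ell$ and $E(\theta)=ne_p=\lambda\ell+n\,x(p)$ with $n$ odd. Since $D_p>0$, $p>p_*$ and $x(p)>e_0$. If $n\ge3$, then $E(\theta)>\lambda\ell+3e_0\ge E_*$, a contradiction. So $n=1$, $p=p_\ell$, the half is the quarter swing from $-\varepsilon$ to $-\pi$, and $\theta=\theta^-$.

**Step 5: convergence.** By uniqueness of the limit, every minimizing sequence converges as a whole, weakly in $H^1$ and uniformly after rescaling, with $L_i\to L^-$. Since $E(\theta_i)\to E^-$ too, $\int\theta_{i,s}^2=E(\theta_i)-\lambda L_i$ converges to its value at $\theta^-$. So the rescaled Dirichlet integrals converge as well, and weak convergence together with convergence of norms is strong convergence. $\square$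

Next we show that the flow approaches stationary curves at least along a sequence of times.

**Lemma 7 (critical limits).** Let $\gamma$ be a smooth global symmetric flow with NBC, with lift satisfying $\theta(L/2,\cdot)=-\pi$, and let $E_0=E(\gamma(\cdot,0))$. There are $t_j\to\infty$ such that $L(t_j)\to L_\infty$ and $\theta(L(t_j)\,\cdot,t_j)$ converges in $C^2[0,1]$. The limit $\theta_\infty$ (in arclength on $[0,L_\infty]$) satisfies (3) for some $\mu$ with $\theta_s(0)=0$, and has energy $\lim_{t\to\infty}E(\gamma(\cdot,t))$. Consequently $\theta_\infty(0)\in\{-\varepsilon,-2\pi+\varepsilon\}$, and for some odd $n\ge1$, $nD_p=\ell$ and $\lim_{t\to\infty}E(\gamma(\cdot,t))=ne_p=\lambda\ell+n\,x(p)$.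

*Proof.* **Step 1: compactness.** By (1), $\int_0^\infty\!\int V^2\,ds\,dt\le E_0$, so there are $t_j\to\infty$ with $\|V(t_j)\|_{L^2}\to0$. Also $\ell\le L\le E_0/\lambda$ and $\|k\|_2^2\le E_0$. From $2k_{ss}=-k^3+\lambda k-V$ and $k=0$ at the ends,
$$\|k_s\|_2^2=-\int kk_{ss}=\tfrac12\int(k^4-\lambda k^2+kV)\le\tfrac12\big(\|k\|_\infty^2E_0+E_0^{1/2}\|V\|_2\big),\qquad\|k\|_\infty^2\le2\|k\|_2\|k_s\|_2,$$
the second because $k^2(s)=\int_0^s2kk_s$. Together, $\|k_s\|_2^2\le E_0^{3/2}\|k_s\|_2+\frac12E_0^{1/2}\|V\|_2$. So along $t_j$ the norms $\|k_s\|_2$, then $\|k\|_\infty$, then $\|k_{ss}\|_2$ are bounded. As $\theta(L/2)=-\pi$, $\theta$ is bounded too. Since $H^2(0,1)$ embeds compactly in $C^1[0,1]$, along a subsequence, rescaled to $[0,1]$, $k\to k_\infty$ in $C^1$, $\theta\to\theta_\infty$ in $C^2$ and $L\to L_\infty$.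

**Step 2: what the limit inherits.** The limit curve $\gamma_\infty$ runs from $(0,0)$ to $(\ell,0)$, has $k_\infty=0$ at the ends, satisfies (2), and, as $V\to0$ in $L^2$, solves $2k_{ss}+k^3-\lambda k=0$ weakly, hence smoothly. By $C^2$ convergence and monotonicity of $E$, $E(\gamma_\infty)=\lim_jE(\gamma(\cdot,t_j))=\lim_{t\to\infty}E(\gamma(\cdot,t))$.

**Step 3: from the curvature equation to (3).** On $\gamma_\infty$ the vector $J=(k^2-\lambda)T+2k_sN$ is constant:
$$J_s=2kk_sT+(k^2-\lambda)kN+2k_{ss}N-2k_skT=(2k_{ss}+k^3-\lambda k)N=0 .$$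
Now $2k_s=\langle J,N\rangle=\langle J,RT\rangle=\langle R^\top J,\gamma_s\rangle$, so $2k=\langle R^\top J,\gamma\rangle$, as both sides vanish at $s=0$. At the other end $\gamma=\ell e_1$ and $k=0$, so $\langle J,e_2\rangle=\langle J,Re_1\rangle=\langle R^\top J,e_1\rangle=0$. Thus $J=-\mu e_1$ for some $\mu$. With $N=(-\sin\theta,\cos\theta)$,
$$2\theta_{ss}=2k_s=\langle J,N\rangle=\mu\sin\theta,\qquad\theta_s^2-\lambda=\langle J,T\rangle=-\mu\cos\theta,$$
which is (3).

**Step 4: conclusion.** On $[0,L_\infty/2]$ we have $\theta_s(0)=0$, $\theta(L_\infty/2)=-\pi$ and $\int\cos\theta=\ell/2>0$. Lemma 4 gives the possible values of $\theta_\infty(0)$, and $nD_p/2=\ell/2$, with half-energy $ne_p/2$. By symmetry the full energy is $ne_p=\lambda nD_p+n\,x(p)=\lambda\ell+n\,x(p)$. $\square$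

**Proposition 8 (basin).** Let $\gamma$ be a smooth global symmetric flow with NBC whose initial curve satisfies, for a suitable lift, $\theta(L/2,0)=-\pi$, $\theta(0,0)>-\pi$ and $E(\gamma(\cdot,0))<E_*$. Then $L(t)\to L^-$ and $\theta(L(t)\,\cdot,t)\to\theta^-(L^-\,\cdot)$ in $H^1(0,1)$ as $t\to\infty$ ($H^2$-convergence to $\gamma^-$ in normalized arclength), and there is $t_1$ with $\gamma((0,1)\times[t_1,\infty))\subset\{y<0\}$.

*Proof.* Let $E_0=E(\gamma(\cdot,0))$.

**Step 1: the start angle never reaches $-\pi$.** If $\theta(0,t)=-\pi$ for some $t$, then by (2) the first half of the curve is admissible in Lemma 5 with $a=\ell/2$, so $E(\gamma(\cdot,t))\ge2M(\ell/2)\ge E_*>E_0$, contradicting (1). By continuity $\theta(0,t)>-\pi$ for all $t$, so $\gamma(\cdot,t)$ belongs to $\mathcal A$ for all $t$.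

**Step 2: the limit energy.** In Lemma 7, $\theta_\infty(0)\ge-\pi$. Since $-2\pi+\varepsilon<-\pi$, $\theta_\infty(0)=-\varepsilon$. Here $D_p=\ell/n>0$, so $p>p_*$ and $x(p)>e_0$; if $n\ge3$, the limit energy would exceed $\lambda\ell+3e_0\ge E_*>E_0$, which is impossible. So $n=1$, $p=p_\ell$, $\theta_\infty=\theta^-$, and $E(\gamma(\cdot,t))$ decreases to $E^-\le E_0<E_*$.

**Step 3: from a sequence of times to all times.** We have $\inf_{\mathcal A}E\le E^-<E_*$. By Lemma 6, $\theta^-$ is the minimizer and $\inf_{\mathcal A}E=E^-$. By Steps 1 and 2, for *every* sequence $t_i\to\infty$ the curves $\gamma(\cdot,t_i)$ form a minimizing sequence in $\mathcal A$. Lemma 6 gives the convergence. Since $\gamma$ in normalized arclength is $L\int_0^\sigma(\cos\theta,\sin\theta)(L\varsigma)\,d\varsigma$, this is $H^2$-convergence of the curves.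

**Step 4: the position at late times.** Uniform convergence of $y$ to $y^-$ is not enough near the endpoints, where $y^-=0$, so we use the angle there. In normalized arclength,
$$y(\sigma,t)=L(t)\int_0^\sigma\sin\theta(L(t)\varsigma,t)\,d\varsigma$$
converges uniformly to $y^-$, which is negative on $(0,1)$. Since $\sin\theta^-(0)=-\sin\varepsilon<0$, uniform convergence of the angles gives $\sigma_0>0$ such that $\sin\theta<0$ on $[0,\sigma_0]$, hence $y<0$ on $(0,\sigma_0]$, for all large $t$. By symmetry the same holds on $[1-\sigma_0,1)$. On $[\sigma_0,1-\sigma_0]$ we have $y^-\le-c<0$, so $y<0$ there for large $t$. $\square$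

## 7. A cheap symmetric curve above the axis on the lower loop's side

We need a symmetric curve in $\{y>0\}$ with $\theta(L/2)=-\pi$, start angle in $(0,\pi)$, and energy below $E_*$. It is enough to build its first half, from $(0,0)$ to a point $(\ell/2,y_m)$ with $y_m>0$.

*Circles are too expensive in general.* The first shape that comes to mind uses a circle of radius $r$, traversed clockwise from angle $\pi$ to angle $-\pi$ and cut at the top, where the angle is $0$, to insert a horizontal piece of length $\ell/2$. (It starts horizontally and only touches the axis at the midpoint, so it would still have to be perturbed.) A circle costs $2\pi/r+2\pi\lambda r\ge4\pi\sqrt\lambda$, so the full curve costs at least $\lambda\ell+8\pi\sqrt\lambda$. This is above $\lambda\ell+2e_0$. Indeed, by Cauchy–Schwarz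
$$\mathsf E(p)^2\le\frac\pi2\int_0^{\pi/2}(1-p^2\sin^2\psi)\,d\psi=\frac{\pi^2}4\Big(1-\frac{p^2}2\Big),$$
and $(1-\frac u2)(2u-1)=-u^2+\frac52u-1$ increases on $[\frac12,1]$ to the value $\frac12$ at $u=1$; so $\mathsf E(p_*)\sqrt{2p_*^2-1}<\frac{\pi}{2\sqrt2}$ and $e_0<4\pi\sqrt\lambda$. For small $\ell$ the circles are even above $E_*$. For by the admissible curve in Step 1 of Lemma 5, $2M(\ell/2)\le\lambda\ell+2x(p)$ with $D_p=\ell/2$; as $\ell\to0$, $p\to p_*$ and $x(p)\to e_0$. So Proposition 8 does not apply to them.

The circle wastes energy because its curvature does not relax toward its ends. The replacement is the half swing with $p=p_*$: it also closes up, and it costs exactly $e_0$.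

**Lemma 9.** For all $\lambda,\ell,\delta>0$ there is a smooth symmetric regular curve $\gamma_0$ from $(0,0)$ to $(\ell,0)$, straight near its endpoints, with interior in $\{y>0\}$, with $\theta(0)\in(0,\pi)$, $\theta(L/2)=-\pi$ and $E(\gamma_0)<\lambda\ell+2e_0+\delta$.

*Proof.* **Step 1: a closed piece of energy $e_0$ ending with angle $-\pi$.** Take the half swing with $p=p_*$ (and $\varepsilon=\varepsilon_*$) decreasing from $-\varepsilon_*$ to $-2\pi+\varepsilon_*$, and add $\pi-\varepsilon_*$ to the angle, that is, rotate. This is a rotated half figure-eight whose angle decreases strictly from $\beta:=\pi-2\varepsilon_*\in(0,\pi)$ to $-\pi$. Its displacement is $0$: before the rotation $\int\cos\theta=D_{p_*}=0$ and $\int\sin\theta=\frac2\mu[\theta_s]=0$, as $\theta_s=0$ at both turning points. Its energy is $e_{p_*}=e_0$.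

**Step 2: inserting straight pieces to get the right displacement.** For small $\eta>0$ insert a piece of angle $\beta$ and length $\eta$ at the start; a piece of angle $0$ and length $\frac\ell2+\eta-\eta\cos\beta>0$ where the angle is $0$; and a piece of angle $-\pi$ and length $\eta$ at the end. The horizontal displacement is $\eta\cos\beta+(\frac\ell2+\eta-\eta\cos\beta)-\eta=\frac\ell2$ and the vertical one is $\eta\sin\beta$. We have a nonincreasing Lipschitz angle function $\Theta$ on some $[0,h]$, with energy $e_0+\lambda\ell/2+O(\eta)$.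

**Step 3: smoothing without raising the bending energy.** Extend $\Theta$ by constants to $\mathbf R$ and mollify with a nonnegative kernel of integral $1$ supported in $[-\sigma,\sigma]$, $\sigma\ll\eta$. The result $\Theta_\sigma$ is smooth and nonincreasing. It equals $\beta$ on $[0,\eta-\sigma]$, $-\pi$ on $[h-\eta+\sigma,h]$, and $0$ on the horizontal piece minus $\sigma$-neighborhoods of its ends. Moreover $|\Theta_\sigma-\Theta|\le\mathrm{Lip}(\Theta)\sigma$, and
$$\int_0^h\Theta_\sigma'^2\le\int_{\mathbf R}\Theta_\sigma'^2\le\int_{\mathbf R}\Theta'^2=\int_0^h\Theta'^2,$$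
so the energy does not increase. The displacement changes by at most $h\,\mathrm{Lip}(\Theta)\sigma$. Restore the horizontal displacement to exactly $\ell/2$ by changing the length of the part where $\Theta_\sigma=0$ by at most $h\,\mathrm{Lip}(\Theta)\sigma$; smoothness and monotonicity are preserved, the height is unaffected, and the energy changes by at most $\lambda h\,\mathrm{Lip}(\Theta)\sigma$. Choosing first $\eta$ and then $\sigma$ small, the half curve has energy $<e_0+\lambda\ell/2+\delta/2$ and end height $y_m\ge\eta\sin\beta-h\,\mathrm{Lip}(\Theta)\sigma>0$.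

**Step 4: the half curve is above the axis.** Its angle decreases from $\beta\in(0,\pi)$ to $-\pi$. While the angle is $\ge0$, $y$ is nondecreasing, strictly at the start; afterwards $\sin$ of the angle is $\le0$ and $y$ is nonincreasing, down to $y_m>0$. So $y>0$ except at the starting point.

**Step 5: reflection.** Complete the curve by $\theta(L-s)=-2\pi-\theta(s)$, where $L$ is twice the length of the half; this is reflection in $x=\ell/2$. Since the angle is $\equiv-\pi$ near the junction, the full curve is smooth. It ends at $(\ell,0)$, its interior lies in $\{y>0\}$, it is straight near its endpoints, $\theta(0)=\beta$, $\theta(L/2)=-\pi$, and its energy is less than $\lambda\ell+2e_0+\delta$. $\square$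

## 8. Migration for every $\lambda$ and $\ell$

*Proof of Theorem 1.* By (6) we can choose $\delta>0$ with $\lambda\ell+2e_0+\delta<E_*$. Let $\gamma_0$ be the curve of Lemma 9, parametrized with constant speed, and let $\gamma$ be the smooth global flow starting from $\gamma_0$ (published input). By Section 2 it is symmetric for all $t$.

**Step 1: the curve stays above the axis for a short time.** The endpoints lie on the axis, so we control the slope there. We have $y_u(0,0)=|\gamma_u|\sin\beta>0$, and by symmetry $y_u(1,0)<0$. By continuity of $y_u$ on $[0,1]\times[0,\infty)$ there are $u_0,\tau>0$ with $y_u>0$ on $[0,u_0]\times[0,\tau]$ and $y_u<0$ on $[1-u_0,1]\times[0,\tau]$. Since $y=0$ at the ends, $y>0$ on $((0,u_0]\cup[1-u_0,1))\times[0,\tau]$. On $[u_0,1-u_0]$ we have $y(\cdot,0)\ge c>0$, so $y>0$ there for small $t$. Hence there is $t_0>0$ with $\gamma((0,1)\times[0,t_0])\subset\{y>0\}$.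

**Step 2: the curve is below the axis for all late times.** We have $\theta(L/2,0)=-\pi$, $\theta(0,0)=\beta>-\pi$ and $E(\gamma_0)<E_*$. Proposition 8 gives $t_1$ with $\gamma((0,1)\times[t_1,\infty))\subset\{y<0\}$. Necessarily $t_1>t_0$. So $\gamma$ is migrating and symmetric. $\square$

In particular the conjecture holds, and with every $\lambda>0$, $\ell>0$.

## 9. Limits and limit energies of symmetric flows

With the constants $p_*$, $e_0$, $M$, $E_*$ now defined, the argument gives the following sharper statement.

**Theorem 10.** Let $\lambda,\ell>0$, $e_0=8\sqrt{2\lambda}\,\mathsf E(p_*)\sqrt{2p_*^2-1}$ with $K(p_*)=2\mathsf E(p_*)$, and $E_*=\min\{2M(\ell/2),\lambda\ell+3e_0\}>\lambda\ell+2e_0$.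

1. There is a symmetric migrating flow with initial energy below $\lambda\ell+2e_0+\delta$, for any prescribed $\delta>0$. As $t\to\infty$ it converges in $H^2$ (normalized arclength) to the one-loop elastica $\gamma^-$, which lies in the lower half-plane.
2. Every smooth global symmetric flow with NBC, midpoint angle $-\pi$, initial angle $\theta(0,0)>-\pi$ and initial energy $<E_*$ converges to $\gamma^-$. If the interior of its initial curve lies in $\{y>0\}$ and its end tangents are not horizontal, it migrates.
3. For any smooth global symmetric flow with NBC the midpoint tangent is $\pm e_1$, constant in time. If it is $-e_1$, then $\lim_{t\to\infty}E(\gamma(\cdot,t))=\lambda\ell+n\,x(p)$ for some odd $n\ge1$, where $D_p=\ell/n$; and the flow cannot converge in $C^1$ to a symmetric curve with midpoint tangent $+e_1$, such as the segment.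

*Proof.* For (1), we may decrease $\delta$ until $\lambda\ell+2e_0+\delta<E_*$; then the flow built in Section 8 has the stated energy, migrates, and converges by Proposition 8. The first part of (2) is Proposition 8. For the second part, $y>0$ inside gives $y_u(0,0)\ge0\ge y_u(1,0)$, and the end tangents are not horizontal, so $y_u(0,0)>0>y_u(1,0)$. Then Step 1 in the proof of Theorem 1 applies word for word and gives $t_0$, and Proposition 8 gives $t_1$. For (3), Section 3 shows that $\sin\theta(L/2,t)=0$, so the midpoint tangent is $\pm e_1$, and it is constant by continuity. If it is $-e_1$, normalize the lift to $\theta(L/2)=-\pi$ and apply Lemma 7, where $nD_p=\ell$. The last claim holds because the midpoint tangent passes to $C^1$ limits. $\square$
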